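# Diameter two, two vertices short of the Moore bound

## 1. A first guess, and the degrees 2, 3 and 4

All graphs are finite, simple and undirected. Fix $d\ge 2$. In a graph of maximum degree $d$ a vertex has at most $d$ neighbors, at most $d(d-1)$ vertices lie at distance two, and so on. A graph of maximum degree $d$ and diameter at most $k$ therefore has at most
$$M_{d,k}=1+d+d(d-1)+\cdots+d(d-1)^{k-1}$$
vertices. This number is the Moore bound, and $M_{d,2}=d^2+1$.

**Definition.** A $(d,k)$-graph is a graph of maximum degree $d$ and diameter at most $k$. It has defect $\delta$ if its order is $M_{d,k}-\delta$. So a $(d,2)$-graph with defect 2 has maximum degree $d$, diameter at most $2$, and exactly $d^2-1$ vertices.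

Does such a graph exist? Starting from one vertex of a $d$-regular graph there are $d+d(d-1)=d^2$ paths of length one or two, and they must reach the $d^2-2$ other vertices. Only two of these paths are wasted, whatever the size of $d$. This looks very rigid, and the first guess is that no such graph exists. We test it.

*Degree 2.* Here $d^2-1=3$. The triangle has maximum degree $2$, diameter $1\le 2$, and three vertices. The guess fails.

*Degree 3.* Here $d^2-1=8$. Take the vertices $\mathbb Z_8$ and join $i$ to $i\pm1$ and $i+4$. From $0$ we reach $1,7,4$ in one step. In two steps we reach $2$ (via $1$), $6$ (via $7$), $3$ (via $7$ and via $4$) and $5$ (via $1$ and via $4$). So the diameter is $2$, and the guess fails again. The two wasted paths from $0$ end at $3$ and $5$.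

*Degree 4.* Here $d^2-1=15$. Take a triangle $T$ on $\mathbb Z_3$ and two sets $C=\{i\}$ and $C''=\{i''\}$, each indexed by $\mathbb Z_6$. Join $t\in T$ to the two $i\in C$ with $i\equiv t\pmod 3$; join $i\in C$ to $(i-1)'',i'',(i+1)''$; join $i''$ to $(i+3)''$. All degrees are $4$: $2+2$ on $T$, $1+3$ on $C$, $3+1$ on $C''$. The diameter is $2$:

- $t$ and $i\in C$ are adjacent if $i\equiv t$, and otherwise joined through the vertex $i \bmod 3$ of $T$;
- $t$ reaches $t,t+3\in C$, and these together see $(t-1)'',\dots,(t+4)''$, which is all of $C''$;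
- $i,i+1$ and $i,i+2$ in $C$ have a common neighbor in $C''$, and $i,i+3$ have one in $T$;
- $i$ is adjacent to $(i-1)'',i'',(i+1)''$ and, through these, reaches $(i+2)'',(i+3)'',(i+4)''$;
- two vertices of $C''$ with index difference $\pm1,\pm2$ have a common neighbor in $C$, and $i'',(i+3)''$ are adjacent.

So the guess fails for $d=2,3,4$, with quite different graphs. The conjecture we treat says that it is correct from $d=6$ on. The source quotes that, apart from $C_4$, there are no graphs of degree $d$, diameter 2 and defect 1, and that by combining results of Miller, Nguyen and Pineda-Villavicencio with results of Conde and Gimbert there are no $(d,2)$-graphs with defect $2$ for $6\le d\le 50$. We use the second of these statements, and only for those degrees.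

**Theorem.** For $d\ge51$ there is no graph of maximum degree $d$, diameter at most $2$ and order $d^2-1$. Together with the quoted non-existence for $6\le d\le 50$, there are no $(d,2)$-graphs with defect $2$ for any $d\ge 6$.

The proof for $d\ge51$ uses no computer and none of the quoted results. In Sections 2 to 6 we only assume $d\ge3$, so the two graphs above must satisfy everything proved there, and we use them as examples.

## 2. The repeat matrix and its cycles

Let $d\ge 3$, let $G$ be a graph of maximum degree $d$, diameter at most $2$ and order $n=d^2-1$, and let $A$ be its adjacency matrix. A vertex of degree $e\le d-1$ would give $n\le 1+e+e(d-1)=1+ed\le 1+(d-1)d<d^2-1$. So $G$ is $d$-regular. Let $I$ be the identity and $J$ the all-ones matrix. Define $B$ by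
$$A^2+A+(1-d)I=J+B. \tag{1}$$

The diagonal entries on the left are $d+0+1-d=1$, so $B$ has zero diagonal. For $u\ne v$ the entry $(A^2+A)_{uv}$ counts the *short paths* from $u$ to $v$, meaning those of length $1$ or $2$. There is at least one, so $B_{uv}$ is an integer $\ge0$, and $B$ is symmetric. Its row sums are $d^2+d+1-d-n=2$. Hence $B$ is the adjacency matrix of a disjoint union of cycles of lengths $L\ge2$, where $L=2$ means a double edge, $B_{uv}=2$. From now on *cycle* means a cycle of $B$, and $c$ is the number of cycles. As $AJ=JA=dJ$, equation (1) shows that $A$ and $B$ commute. What we use all the time is this.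

**(P)** Distinct $u,v$ have exactly $1+B_{uv}$ short paths. In particular there is exactly one if $B_{uv}=0$, and two distinct vertices with at least two common neighbors are $B$-adjacent, hence lie in the same cycle.

**Labels.** Label each cycle $C$ of length $L$ by $\mathbb Z_L$ so that the $B$-neighbors of $i$ are $i\pm1$. If $P$ is the permutation matrix of the shift $i\mapsto i+1$ on all cycles, then $B=P+P^{-1}$ (for $L=2$ this gives the entry $2$).

*Example, $d=3$.* Vertex $i$ is repeated at $i\pm3$, so $B$ is one cycle of length $8$. In the label $k=3i$ the $B$-neighbors are $k\pm1$ (since $9\equiv1$), and the edges become $k\sim k\pm3$, $k\sim k+4$. So in the cycle labels the graph joins $k$ to $k+3,k+4,k+5$.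

*Example, $d=4$.* In $T$ two vertices are adjacent and have the third as common neighbor. The vertices $i,i+1\in C$ have the common neighbors $i'',(i+1)''$, and symmetrically in $C''$. Each vertex thus has two $B$-neighbors already, so the cycles are $T,C,C''$ with the labels we gave, of lengths $3,6,6$.

## 3. Conjugate eigenvalues, and how far the trace alone goes

Put $D=4d-3$. On a cycle of length $L$ the vectors $k\mapsto\omega^k$ with $\omega^L=1$ are eigenvectors of $B$ with eigenvalue $\omega+\omega^{-1}$. So the eigenvalues of $B$ are $\theta=2\cos(2\pi j/m)$ with $\gcd(j,m)=1$ and $m$ dividing a cycle length. Recall that $\mathbb Q(\theta)=K_m:=\mathbb Q(\zeta_m+\zeta_m^{-1})$, a Galois extension of $\mathbb Q$ with group $(\mathbb Z/m)^*/\{\pm1\}$.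

Let $V_\theta=\ker(B-\theta)\cap\mathbf 1^{\perp}$. It is $A$-invariant, and on it (1) reads $A^2+A+1-d=\theta$. So the eigenvalues of $A$ on $V_\theta$ are among $\frac{-1\pm\sqrt{D+4\theta}}2$. They are real and distinct, since $D+4\theta\ge D-8>0$. Let $m_\pm$ be their multiplicities and set
$$\operatorname{tr}(A|V_\theta)=-\tfrac12\dim V_\theta+W(\theta),\qquad W(\theta)=\tfrac12(m_+-m_-)\sqrt{D+4\theta}. \tag{2}$$

**Balance.** If $D+4\theta$ is not a square in $\mathbb Q(\theta)$, then $W(\theta)=0$. Indeed $V_\theta$ has a basis with entries in $\mathbb Q(\theta)$, so the characteristic polynomial of $A|V_\theta$ has coefficients in $\mathbb Q(\theta)$. The automorphism of $\mathbb Q(\theta,\sqrt{D+4\theta})$ over $\mathbb Q(\theta)$ that changes the sign of the root fixes this polynomial and exchanges the two eigenvalues, so $m_+=m_-$.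

For a polynomial $f$, add the contributions of $\mathbf 1$ and of all $V_\theta$, using $\sum_\theta f(\theta)\dim V_\theta=\operatorname{tr}f(B)-f(2)$:
$$\operatorname{tr}(Af(B))=d f(2)-\tfrac12\big(\operatorname{tr}f(B)-f(2)\big)+\sum_\theta f(\theta)W(\theta). \tag{3}$$

The sensible first attempt is to take $f=1$ and argue with integers. As $\operatorname{tr}A=0$ and $n-1=d^2-2$,
$$\sum_\theta W(\theta)=\tfrac12(d^2-2d-2)>0. \tag{4}$$
Suppose that all irrational $\theta$ are balanced, and let $d\ge51$. Then only $\theta\in\{2,1,0,-1,-2\}$ can contribute, and only if the odd integer $D+4\theta\ge193$ is a square. Two different such squares would differ by a multiple of $8$, hence by $8$ or $16$. But $8=9-1$ and $16=25-9$ are the only ways to write $8$ or $16$ as a difference of odd squares. So exactly one $\theta_0$ contributes. With $s^2=D+4\theta_0$, $s>0$, equation (4) becomes $hs=d^2-2d-2$ with an integer $h$. Put $q=3-4\theta_0$, so that $4d=s^2+q$. Then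
$$16(d^2-2d-2)=(s^2+q)^2-8(s^2+q)-32\equiv q^2-8q-32\pmod s,$$
and $q^2-8q-32=33,-23,-47,-39,1$ for $\theta_0=2,1,0,-1,-2$. As $s$ is odd and $s\ge15$, only $s=33,23,47,39$ (in this order) survive, with $d=271,132,553,382$. In these four cases $d^2-2d-2$ really is divisible by $s$, with quotients $2209,746,6483,3722$.

So this attempt stops at two exact points. First, divisibility says nothing more about those four degrees. Second, the balance of irrational $\theta$ was only assumed, and it is not a formality: $D+4\theta$ can be a square. For $\theta=2\cos\frac{2\pi}9$ we have $\theta^3=3\theta-1$ and $\theta^4=3\theta^2-\theta$, so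
$$(7+4\theta-2\theta^2)^2=49+56\theta-12\theta^2-16\theta^3+4\theta^4=65+4\theta,$$
and $65=D$ for $d=17$.

Both points are passed by using the *entries* of $A$, which the multiplicities forget. Since $A$ commutes with $P+P^{-1}$, its blocks between cycles are nearly determined (Sections 4 to 6). This gives explicit formulas for $W(\theta)$ when a prime $p\ge 7$ divides a cycle length, and they contradict the arithmetic of a square root of $D+4\theta$ (Sections 7, 8). The other irrational $\theta$ live over very small fields, where norms reduce the question to short Diophantine equations (Section 9). For the last rational $\theta_0$, nonnegativity of entries and the number of edges inside each cycle replace divisibility (Section 10).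

## 4. Blocks of the adjacency matrix between two cycles

Let $C,C'$ be cycles, possibly equal, of lengths $L,L'$. View the block $X=A_{CC'}$ as a function $x:\mathbb Z^2\to\{0,1\}$ with periods $(L,0)$ and $(0,L')$. Then $AB=BA$ says
$$x(i+1,j)+x(i-1,j)=x(i,j+1)+x(i,j-1). \tag{5}$$

**Types.** The purpose is to solve (5). Write $u=i+j$, $v=i-j$, $x(i,j)=y(u,v)$. Then (5) becomes
$$y(u+1,v+1)-y(u+1,v-1)=y(u-1,v+1)-y(u-1,v-1).$$
Fix the parity of $i+j$, a *parity class* (or simply class) of the block. On it $u$ and $v$ run independently over all integers of that parity, and the equation says that the mixed second difference of $y$ vanishes. So $y=F(u)+G(v)$ on the class. If $F$ and $G$ were both non-constant, choose $F(u_1)<F(u_2)$ and $G(v_1)<G(v_2)$. Differences of $F$ and of $G$ are integers, so $y(u_2,v_2)-y(u_1,v_1)\ge2$, impossible for values $0,1$. Hence **on each parity class $x$ depends only on $i+j$ (type $u$) or only on $i-j$ (type $v$)**, and a class has both types exactly when it is constant. If $L$ or $L'$ is odd, the period $(L,0)$ or $(0,L')$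 exchanges the two classes, so both have the same type or types. Relabeling $j\mapsto-j$ of $C'\ne C$ interchanges the types.

*Example.* In the degree $4$ graph the block between $C$ and $C''$ is $x(i,j)=1\iff j-i\in\{-1,0,1\}$; both classes have type $v$.

**Lemma 1.** Let $x(i,j)=1$ and $g=\gcd(L,L')$. Then $x=1$ on $(i,j)+\Lambda$, where $\Lambda=\{(s,t):g\mid s+t\}$ or $\Lambda=\{(s,t):g\mid s-t\}$ if the class of $(i,j)$ has type $u$ or $v$, respectively. In particular every element of $i+g\mathbb Z$ is adjacent to every element of $j+g\mathbb Z$.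

*Proof.* The function $x$ is invariant under $(L,0)$ and $(0,L')$, and on the class of $(i,j)$ under $(1,-1)$ (type $u$) or $(1,1)$ (type $v$). If both lengths are even, these three vectors preserve the class. Otherwise both classes have the type and the invariance is global. So $x=1$ on the translate of the lattice generated by the three vectors. Modulo $(1,\mp1)$ every $(s,t)$ is congruent to $(s\pm t,0)$, and $(L,0),(0,L')$ are congruent to $(L,0),(\pm L',0)$. So the lattice is $\Lambda$. Finally $(ga,gb)\in\Lambda$ for all $a,b$. $\square$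

**Lemma 2.** Let $C\ne C'$, $L\le L'$, $X\ne0$. Then either $\{L,L'\}=\{2,3\}$ and $X$ is all ones, or $L\mid L'$. If $L<L'$ and $L\mid L'$, then every vertex of $C'$ has exactly one neighbor in $C$, and the neighbors in $C'$ of a vertex of $C$ form exactly one coset of $L\mathbb Z$.

*Proof.* Let $x(i,j)=1$. Suppose first that $L/g\ge2$ and $L'/g\ge2$. By Lemma 1 any two elements of $i+g\mathbb Z\subseteq C$ have the $L'/g\ge2$ common neighbors $j+g\mathbb Z$, so by (P) they are $B$-adjacent. Hence $g\equiv\pm1\pmod L$. If $L\ge4g$, this forces $g=1$, as $g=L-1\le L/4$ is impossible. Then also $i,i+2$ are distinct elements of $i+g\mathbb Z$, so $2\equiv\pm1\pmod L$, impossible for $L\ge4$. So $L=2g$ or $L=3g$, and $g\in\{1,L-1\}$ gives $g=1$ in both cases. In the same way $L'\in\{2g,3g\}$. So $L,L'\in\{2,3\}$ are coprime, and $X$ is all ones by Lemma 1. In the remaining case $g=L$ or $g=L'$; since $L\le L'$, this means $g=L$, that is $L\mid L'$.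

Now let $L<L'$ and $L\mid L'$, so $g=L$. As $\Lambda$ contains elements with arbitrary first coordinate and elements with arbitrary second coordinate, each vertex of $C$ has a neighbor in $C'$ and conversely. If $j\in C'$ had two neighbors $i\ne i'$ in $C$, then by Lemma 1 also $j+L\sim i,i'$. So $j\ne j+L$ would be $B$-adjacent and $L\equiv\pm1\pmod{L'}$, impossible as $2\le L\le L'/2$. If $w\in C$ is adjacent to $j$ and $j'$, translate $(w,j')$ by $(\pm(j'-j),\,j-j')\in\Lambda$ (upper sign for type $u$, lower for type $v$). This gives $w\pm(j'-j)\sim j$, and by the uniqueness just shown $j'\equiv j\pmod L$. So the neighbors of $w$ lie in one coset of $L\mathbb Z$, and they fill it by Lemma 1. $\square$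

**Lemma 3.** If $L\ge3$ and $i,i+1\in C$ have a common neighbor in a cycle $C''$ of length $L''$, then $L''=L$ or $(L,L'')=(3,2)$.

*Proof.* Let $C''\ne C$. If $L''>L$, then $L''\ge4$, and by Lemma 2 a vertex of $C''$ has at most one neighbor in $C$, a contradiction. If $L''<L$ and $(L,L'')\ne(3,2)$, then by Lemma 2 the neighbors in $C$ of a vertex of $C''$ form one coset of $L''\mathbb Z$ with $L''\ge2$, which does not contain both $i$ and $i+1$. $\square$

## 5. Cycles of length at least five

Fix a cycle $C$ of length $L\ge5$. Consecutive vertices $i,i+1$ have exactly two short paths, while $B_{i,i+2}=0$, because $2\not\equiv\pm1\pmod L$. This section finds all possible $A_{CC}$.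

**Step 1: no class is constantly one.** This gives every nonzero class a unique type. Consider a block between $C$ and a cycle of length $L$ (possibly $C$). If $L$ is even and a class is constantly $1$, then $i$ and $i+2$ have at least $L/2\ge3$ common neighbors, against $B_{i,i+2}=0$. If $L$ is odd, a class constantly $1$ makes the whole block all ones. This is forbidden by the diagonal if the two cycles coincide, and otherwise it gives $L$ common neighbors of $i,i+2$. So each nonzero class is non-constant and has exactly one type.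

**Step 2: cycles holding common neighbors can be aligned.** The aim is to write the blocks that matter by differences. *Claim: if $C''\ne C$ has length $L$ and $i,i+1\in C$ have the common neighbor $j\in C''$, then both classes of $A_{CC''}$ have the same type.* For $L$ odd this was noted in Section 4. Let $L\ge6$ be even and suppose that the types differ. The pairs $(i,j)$ and $(i+1,j)$ are in different classes. Relabeling $C''$ by $j\mapsto-j$ if necessary, the class of $(i,j)$ has type $v$ and that of $(i+1,j)$ has type $u$. So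
$$i+k\sim j+k,\qquad i+1+k\sim j-k\qquad\text{for all }k.$$
Replacing $k$ by $k-1$, $-k$, $1-k$ where needed, we see that $i+k$ and $i+1-k$ are both adjacent to $j+k$ and to $j+1-k$. As $2k-1$ is odd and $L$ is even, $i+k\ne i+1-k$ and $j+k\ne j+1-k$. By (P), $1-2k\equiv\pm1\pmod L$ for all $k$. For $k=2$ this says $L\mid4$ or $L\mid2$, impossible. This proves the claim.

After relabeling such a $C''$ we may therefore write $i\sim j\iff j-i\in S_{CC''}\subseteq\mathbb Z_L$. We then call $C''$ *aligned* with $C$, and $S_{C''C}=-S_{CC''}$. In the degree $4$ graph, $S_{CC''}=\{-1,0,1\}$. We denote the vertex of $C''$ with label $j$ by $j''$. In an aligned block the common neighbors of $i$ and $i+1$ are the $(i+s)''$ with $s,s-1\in S_{CC''}$, so their number does not depend on $i$.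

**Step 3: $A_{CC}$ is circulant.** We show that $i\sim j\iff j-i\in S_C$ with $S_C=-S_C\not\ni0$. If $L$ is odd and the type is $u$, then $x(i,i)=0$ and $x(i+L,i)=0$ for all $i$ give the value $0$ for all sums, so $A_{CC}=0$; type $v$ is circulant. Let $L$ be even. If the even class has type $u$, it is zero because of the diagonal. So in any case it is given by differences in a set $S^+=-S^+$ of even residues. Suppose that the odd class is not of type $v$. Then $i\sim j\iff i+j\in\Sigma$ on it, with a nonempty set $\Sigma$ of odd residues. By Lemma 3 and Step 2 the common neighbors of $i,i+1$ outside $C$ lie in aligned cycles of length $L$, so their number $e$ does not depend on $i$. A common neighbor inside $C$ differs from exactly one of $i,i+1$ by an even residue, so it is $i+b$ or $i+1+b$ with $b\in S^+$. In both cases the other adjacency says $2i+1+b\in\Sigma$. Counting the two short paths,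
$$2=e+[2i+1\in\Sigma]+2\,\#\{b\in S^+:2i+1+b\in\Sigma\}\qquad\text{for all }i.$$
So $[2i+1\in\Sigma]\equiv e\pmod2$ for all $i$. As $\Sigma\ne\emptyset$, it contains all odd residues, and the odd class is constantly $1$, against Step 1.

Counting the short paths from $i$ to $i+1$ again we obtain
$$2=[1\in S_C]+\#\{s:s,s-1\in S_C\}+\sum_{C''}\#\{s:s,s-1\in S_{CC''}\}. \tag{6}$$
The sum is over the cycles $C''\ne C$ that contain a common neighbor of a consecutive pair of $C$, all aligned; its contributions are the *external terms*. In the rest of this section we repeatedly find two distinct common neighbors of two vertices, and conclude by (P) that these vertices are equal or $B$-adjacent.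

**Step 4: $1\notin S_C$.** This removes the first term of (6). Suppose $1\in S_C$. Then exactly one further term occurs in (6). If it is external, $r,r-1\in S_{CC''}$, then $i\sim(i+r)''$ and $i\sim i+1\sim(i+r)''$ are two short paths between different cycles, against (P). So $s,s-1\in S_C$ for some $s$. Then also $1-s,-s\in S_C$, and by uniqueness $s=1-s$. So $2s=1$ and $L$ is odd. Here $s\ne0,1$ since $0\notin S_C$. The vertices $i$ and $i+s+1$ have the distinct common neighbors $i+1,i+s$, so $s+1\in\{0,\pm1\}$. Now $s=-1$ gives $3=0$ in $\mathbb Z_L$, $s=0$ is excluded, and $s=-2$ gives $5=0$. So $L=5$ and $S_C=\{\pm1,\pm2\}$. But then $s=2$ and $s=3$ both satisfy $s,s-1\in S_C$, a contradiction.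

**Step 5: two consecutive elements in $S_C$.** We determine $S_C$ if $s,s-1\in S_C$ for some $s$.

*Case $2s\ne1$ for some such $s$.* Then $s$ and $1-s$ are different and give both short paths in (6), so there are no external terms. The vertices $i$ and $i+2s-1$ are different and have the distinct common neighbors $i+s$, $i+s-1$. So $2s-1=\pm1$, with $s\ne0,1$. Hence $L$ is even, $s\in\{\frac L2,\frac L2+1\}$ and $S_C\supseteq\{\frac L2,\frac L2\pm1\}$. If $a\in S_C$, $a\ne\frac L2$, then $i+a$ and $i+\frac L2$ are common neighbors of $i$ and $i+a+\frac L2$, so $a+\frac L2\in\{0,\pm1\}$, that is $a=\frac L2\pm1$. Hence $S_C=\{\frac L2,\frac L2\pm1\}$. We call this **type II**; it has no external terms. For $L=6$ we would have $i\sim i+2$ and $i\sim i+4\sim i+2$, against $B_{i,i+2}=0$. So $L\ge8$. (The degree $3$ graph is type II with $L=8$, so this case does occur for small $d$.)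

*Case $2s=1$ for every such $s$.* Then $L$ is odd and $s$ is unique, so the second short path is external: $r,r-1\in S_{CC''}$. Then $i$ and $(i+s+r-1)''$ have the distinct common neighbors $i+s$ and $i+s-1$, against (P).

**Step 6: both terms external.** In the remaining case, **type I**, both terms of (6) are external, and we bound $S_C$. If $a\ne b$ are in $S_C$, then $i+a,i+b$ are common neighbors of $i$ and $i+a+b$, so $a+b\in\{0,\pm1\}$. If $a+b=1$, then $a$ and $a-1=-b$ are in $S_C$, which is excluded here; $a+b=-1$ is the same for $-a,-b$. So any two distinct elements are negatives of each other, and $S_C=\emptyset$, $\{\frac L2\}$ or $\{\pm a\}$.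

For small $L$ we need more. Let $r,r-1\in S_{CC''}$. Then $1-r,-r\in S_{C''C}$, so $C''$, also of length $L$, has an external term. By Steps 4 and 5 it is not of type II, so it is of type I and has exactly two external terms. One of them is $t=1-r$ with target $C$. Let $t,t-1\in S_{C''C'''}$ be the other one, where possibly $C'''=C$ (if not, align $C'''$ with $C''$). The vertices $(i+r)''$ and $(i+r-1)''$ are common neighbors of $i$ and $(i+r+t-1)'''$. So $C'''=C$ and $r+t-1\in\{0,\pm1\}$. The value $0$ gives the first term again. So $t=2-r$ or $t=-r$, and $S_{C''C}=-S_{CC''}$ contains three consecutive residues. Hence $i,i+2$ have a common neighbor in $C''$, and $2\notin S_C$ because $B_{i,i+2}=0$. With $1\notin S_C$ we get $S_C=\emptyset$ if $L=5$, and $S_C\subseteq\{3\}$ if $L=6$. (The degree $4$ graph shows both possibilities for $L=6$: $S_C=\emptyset$ and $S_{C''}=\{3\}$.)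

**Step 7: the inequality for later.** Let $x_C$ be the average degree of the induced subgraph $G[C]$; for $L\ge5$ it is $|S_C|$. Then $\frac{L-1}2-x_C$ is $2$ for $L=5$, at least $\frac32$ for $L=6$, at least $\frac{L-5}2$ for type I with $L\ge7$, and equal to $\frac{L-7}2$ for type II, $L\ge8$. In all these cases
$$\tfrac{L-1}2-x_C\ \ge\ \tfrac L{16}. \tag{7}$$
Indeed $\frac{L-5}2\ge\frac L{16}$ means $7L\ge40$, and $\frac{L-7}2\ge\frac L{16}$ means $L\ge8$.

## 6. Cycles of length two, three and four

**Step 1: $L=2$.** The purpose is to locate the common neighbors of $C=\{v,v'\}$, which has three short paths from $v$ to $v'$. If a common neighbor lay in a cycle of length $L''\ge4$, Lemma 2 would give it only one neighbor in $C$. So it lies in a 2-cycle or a 3-cycle. If it lies in a 2-cycle, both classes of the block are nonzero, and Lemma 1 with $g=2$ makes each of them all ones; this gives two common neighbors. A 3-cycle with a nonzero block is completely joined to $C$ (Lemma 2) and gives three. With $p$ such 2-cycles and $q$ such 3-cycles,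
$$3=[v\sim v']+2p+3q.$$
So either $q=1$, $p=0$, $v\not\sim v'$, or $q=0$, $p=1$, $v\sim v'$. In the second case let $w$ be in the joined 2-cycle: $v\sim w$ and $v\sim v'\sim w$ contradict (P). Hence *each 2-cycle has $x_C=0$ and is completely joined to exactly one 3-cycle.* (Locally this is a $K_{2,3}$: the two vertices have three common neighbors, and any two of the three have two, as $B$ requires.)

**Step 2: $L=3$.** We show that there are only two kinds. Suppose that $C$ is joined to a 2-cycle $\{v,v'\}$. The block is all ones, and $v,v'$ give the two short paths between any two vertices of $C$. So $x_C=0$, there is exactly one such 2-cycle, and pairs of vertices of $C$ have no further common neighbors. We say that $C$ is **of kind K**.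

Suppose that $C$ is not joined to a 2-cycle. By Lemma 3, common neighbors of two vertices of $C$ lie in 3-cycles. An all-ones $3\times3$ block would give three common neighbors to two vertices with only two short paths. So a nonzero block between two 3-cycles is not constant, has a unique type (as $L$ is odd) and can be aligned. As in Step 3 of Section 5 for odd $L$, $A_{CC}$ is circulant, so $S_C=\emptyset$ or $\{\pm1\}$, and (6) holds.

If $S_C=\{\pm1\}$, we call $C$ a **triangle**. Then $x_C=2$. In (6) the terms $[1\in S_C]$ and $s=2$ give the total $2$, so pairs of vertices of $C$ have no common neighbors outside $C$.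

Let $S_C=\emptyset$. Each 3-cycle $C''$ containing a common neighbor of a pair of $C$ has $|S_{CC''}|=2$ and contributes exactly one term to (6), so there are two different such $C''$. Such a $C''$ has a pair with a common neighbor in $C$, so it is neither a triangle nor of kind K. Hence it is of the same nature as $C$, and its contributing cycles are $C$ and some $C'''\ne C$. With $r,r-1\in S_{CC''}$ and $t,t-1\in S_{C''C'''}$, the vertices $i$ and $(i+r+t-1)'''$ have the two common neighbors $(i+r)'',(i+r-1)''$ but lie in different cycles, a contradiction. So *every 3-cycle is a triangle or of kind K*, and by Step 1 *the 2-cycles correspond bijectively to the 3-cycles of kind K.*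

**Step 3: $L=4$.** We show $x_C\le1$. In the even class of $A_{CC}$ (zero if of type $u$, by the diagonal) either $i\sim i+2$ for all $i$ or for none. The odd class is not all ones, since then $0,2$ would have the common neighbors $1,3$ while $B_{02}=0$. If it has type $v$, symmetry of $A_{CC}$ gives the differences $1$ and $-1$ the same value, so it is empty. Otherwise it is given by $i+j\equiv\sigma$ for one odd $\sigma$. So $x_C>1$ forces, after a shift of labels, the edges $01,23,02,13$. Then $1,2$ have the two internal common neighbors $0,3$, hence no external one. The vertices $0,1$ are adjacent and have no internal common neighbor, hence exactly one external common neighbor $w$. It lies in a 4-cycle $C''$ by Lemma 3. Label $w=0''$, and reverse $C''$ if necessary so that the class of $(0,0'')$ has type $v$. Then $i\sim i''$ for all $i$. Look at the class of $(1,0'')$. If it has type $v$, then $2\sim1''$, so $1''$ is an external common neighbor of $1,2$, a contradiction. If it has type $u$, then $0\sim1''$, so $0''$ and $1''$ are both external common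 neighbors of $0,1$, a contradiction.

**Step 4: the inequality again.** We extend (7). The quantity $\frac{L-1}2-x_C$ equals $\frac12$ for $L=2$, equals $1$ for kind K, is at least $\frac12$ for $L=4$, and equals $-1$ for triangles. So **(7) holds for all cycles except triangles.** Triangles are the only source of trouble, and the next lemma says that many triangles need many cycles of kind K.

**Lemma 4.** Let $n_t$ be the number of triangles (as cycles of $B$) and $k$ the number of 3-cycles of kind K. If $n_t>3$, then $n_t\le k$.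

*Proof.* Let $T_1\ne T_2$ be triangles. If their block were nonzero, aligned, with $s\in S_{T_1T_2}$, then $(i+s)''$ and $i+1$ would be two common neighbors of $i$ and $(i+s+1)''$, which lie in different cycles. So the block is zero. Hence each $u\in T_1$, $v\in T_2$ have exactly one common neighbor $w$, and it lies outside $T_1\cup T_2$, in a cycle of some length $L''$. Here $L''\ne2$, since triangles are not joined to 2-cycles, so $3\mid L''$ by Lemma 2. If $L''>3$, then by Lemma 2 also $w+3\ne w$ is adjacent to $u$ and $v$, a contradiction. So $L''=3$, and the cycle of $w$ is of kind K because blocks between triangles vanish.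

A nonzero block between a triangle and a 3-cycle of kind K is a perfect matching: no pair in either cycle has a common neighbor in the other, so each row and column has at most one $1$, and by Lemma 1 each row and column has a $1$. Call the two cycles *incident* then. A kind-K cycle incident with both $T_1$ and $T_2$ provides the common neighbor for exactly $3$ of the $9$ pairs $(u,v)$, and each pair is served exactly once. So exactly three kind-K cycles are incident with both.

Let $N$ be the $n_t\times k$ incidence matrix, and let $\kappa_i$ be the number of kind-K cycles incident with $T_i$; so $\kappa_i\ge3$. Then $NN^{T}=3J+\operatorname{diag}(\kappa_i-3)$. Suppose at most one $\kappa_i$ equals $3$. If $3(\sum z_i)^2+\sum(\kappa_i-3)z_i^2=0$, then $z_i=0$ whenever $\kappa_i>3$, and $\sum z_i=0$ gives $z=0$. So $NN^T$ is positive definite and $n_t\le k$. Suppose two triangles have $\kappa=3$. They share three kind-K cycles, so they are incident with the same $Q_a,Q_b,Q_c$. Every other triangle shares three with the first, so it is incident with $Q_a$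 and $Q_b$ as well. Then each vertex of each triangle is a common neighbor of a pair in $Q_a\times Q_b$, and each of these nine pairs has at most one common neighbor. So $3n_t\le9$, against $n_t>3$. $\square$

**From now on $d\ge51$.** So $D=4d-3\ge201$ and $n=d^2-1\ge2600$.

## 7. A square root of $D+4\theta$ in the real field of a prime conductor

Let $p\ge7$ be a prime, $N=\frac{p-1}2$, $\zeta=e^{2\pi i/p}$, $\theta_j=\zeta^j+\zeta^{-j}$, $K=K_p$, and let $O$ be its ring of integers. Indices are read modulo $p$ up to sign, with representatives $1,\dots,N$. Recall that $\mathbb Z[\zeta]$ is the ring of integers of $\mathbb Q(\zeta)$, with basis $\zeta,\dots,\zeta^{p-1}$. Taking elements fixed by complex conjugation, $\theta_1,\dots,\theta_N$ is a $\mathbb Z$-basis of $O$. Also $\sum_j\theta_j=-1$, and $O=\mathbb Z[\theta_1]$ because each $\theta_j$ is an integral polynomial in $\theta_1$. Let $\sigma_j$ be the automorphism of $K$ with $\zeta\mapsto\zeta^j$. Recall finally: if $\alpha\in O$ generates $K$ and has conjugates $\alpha_j$, the discriminant of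 $\mathbb Z[\alpha]$ is $\prod_{j<k}(\alpha_j-\alpha_k)^2$, and it is $[O:\mathbb Z[\alpha]]^2$ times that of $O$.

Throughout this section suppose that $D+4\theta_1=s^2$ with $s\in K$. Put $s_j=\sigma_j(s)$, $\lambda=\frac{s-1}2$, $\lambda_j=\sigma_j(\lambda)$. Then $\lambda^2+\lambda=\frac{s^2-1}4=\theta_1+d-1$, so $\lambda\in O$. Let $\varepsilon_j=\operatorname{sgn}s_j$, and let $a,b$ be the numbers of signs $+,-$. We show that $a-b$ must be small. The graph will demand that it is large.

**Step 1: a congruence modulo 2.** This removes many primes. *Claim: $N$ is odd and $2$ generates $(\mathbb Z/p)^*/\{\pm1\}$.* As $\theta_k^2=\theta_{2k}+2$, squaring $x=\sum c_k\theta_k$ gives $x^2\equiv\sigma_2(x)\pmod{2O}$. So $\sigma_2\lambda+\lambda\equiv\theta_1+d-1$. Let $o$ be the order of $\sigma_2$ on $K$. Apply $\sigma_2^i$ and sum over $0\le i<o$. The left side is $2\sum\sigma_2^i\lambda$, so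
$$0\equiv\sum_{i<o}\theta_{2^i}+o(d-1)\pmod{2O},\qquad 1=-\sum_k\theta_k.$$
Comparing coefficients of $\theta_k$: $[k\in\text{orbit of }1\text{ under }2]+o(d-1)\equiv0\pmod2$ for all $k$. For $k=1$ this says that $o(d-1)$ is odd. So every $k$ is in the orbit, $o=N$, and $N$ is odd.

This excludes $p\equiv1\pmod4$, $p=31$ (as $2^5\equiv1$, while $N=15$) and $p=43$ (as $2^7\equiv-1$, while $N=21$). So $p\in\{7,11,19,23\}$ or $p\ge47$.

**Step 2: half-sums multiply to one.** This is the main constraint on the signs. For $j\ne k$ put $u_{jk}=\frac{s_j+s_k}2=\lambda_j+\lambda_k+1$. Then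
$$(\lambda_j-\lambda_k)\,u_{jk}=(\lambda_j^2+\lambda_j)-(\lambda_k^2+\lambda_k)=\theta_j-\theta_k\ne0. \tag{8}$$
As $\theta_1=\lambda^2+\lambda+1-d\in\mathbb Z[\lambda]$, we have $O=\mathbb Z[\theta_1]\subseteq\mathbb Z[\lambda]\subseteq O$. So the discriminants of $\mathbb Z[\lambda]$ and $\mathbb Z[\theta_1]$ agree: $\prod_{j<k}|\lambda_j-\lambda_k|=\prod_{j<k}|\theta_j-\theta_k|$. With (8),
$$\prod_{j<k}|u_{jk}|=1.$$
For $\sigma=\sigma_t\ne1$ on $K$ put $u_\sigma=\lambda+\sigma\lambda+1$. Its conjugates are the $u_{j,tj}$, so $|N_{K/\mathbb Q}(u_\sigma)|=\prod_j|u_{j,tj}|$ is a positive integer. The pairs $(j,tj)$ with $\sigma_t\ne1$ run once through all ordered pairs of distinct indices, so $\prod_{\sigma\ne1}|N(u_\sigma)|=1$. Hence $|N(u_\sigma)|=1$ for every $\sigma\ne1$.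

**Step 3: sizes according to signs.** We translate Step 2 into inequalities. As $-2<\theta_j<2$, $\sqrt{D-8}<|s_j|<\sqrt{D+8}$. If $\varepsilon_j=\varepsilon_k$, then $\sqrt{D-8}<|u_{jk}|<\sqrt{D+8}$. If $\varepsilon_j\ne\varepsilon_k$, then
$$|u_{jk}|=\frac{|s_j^2-s_k^2|}{2(|s_j|+|s_k|)}=\frac{2|\theta_j-\theta_k|}{|s_j|+|s_k|},\qquad\text{so}\qquad \frac{|\theta_j-\theta_k|}{\sqrt{D+8}}<|u_{jk}|<\frac{|\theta_j-\theta_k|}{\sqrt{D-8}}.$$
If all signs were equal, $\prod|u_{jk}|>1$. So $a,b\ge1$.

Pairs of equal sign are large and pairs of opposite sign are small, so a product equal to $1$ should keep their numbers close. For $\sigma=\sigma_t\ne1$ let $E_\sigma$ and $O_\sigma$ be the numbers of $j\in\{1,\dots,N\}$ with $\varepsilon_j\varepsilon_{tj}=1$ and $-1$. As $\prod_j\varepsilon_j\varepsilon_{tj}=1$, $O_\sigma$ is even, so $E_\sigma=N-O_\sigma$ is odd. Summing $\varepsilon_j\varepsilon_{tj}$ over all $j$ and all $\sigma\ne1$,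
$$\sum_{\sigma\ne1}(N-2O_\sigma)=(a-b)^2-N. \tag{9}$$

**Step 4: a norm inequality for one automorphism.** This serves the smallest primes. We have $|\theta_j-\theta_{tj}|=\big|2\sin\frac{\pi j(t+1)}p\big|\,\big|2\sin\frac{\pi j(t-1)}p\big|$. As $j$ runs over $1,\dots,N$, each of the two factors runs over the numbers $2\sin\frac{\pi x}p$, $1\le x\le N$, which increase with $x$ and have product $\sqrt p$. So $\prod_j|\theta_j-\theta_{tj}|=p$, and the product over the $E=E_\sigma$ indices with equal signs is at least $\big(\prod_{x\le E}2\sin\frac{\pi x}p\big)^2$. Therefore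
$$1=|N(u_\sigma)|<\frac{(D+8)^{E/2}}{(D-8)^{O_\sigma/2}}\cdot\frac p{\big(\prod_{x=1}^E2\sin\frac{\pi x}p\big)^2}. \tag{10}$$
For $E\le O_\sigma$ the first factor is $\big(\frac{D+8}{D-8}\big)^{E/2}(D-8)^{(E-O_\sigma)/2}$, which decreases in $D$, so we may put $D=201$ there. Multiplying $\prod_j|\theta_j-\theta_{tj}|=p$ over all $\sigma_t\ne1$ also gives $\prod_{j<k}|\theta_j-\theta_k|=p^{(N-1)/2}$.

**Step 5: the signs are not too unequal.** *Claim: if $x=a-b$ satisfies $x^2\ge N$, then*
$$\frac{x^2-N}4\ln193-0.00996\,N^2+2\ln2-\tfrac12\ln(2N)-\frac{x^2}{2N}<0. \tag{11}$$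
For points $y_i=2\cos\alpha_i$, $1\le i\le a$, the number $\prod_{i<j}|y_i-y_j|$ is the absolute value of the determinant with rows $(1,2\cos\alpha_i,\dots,2\cos(a-1)\alpha_i)$, because $2\cos k\alpha$ is a monic polynomial of degree $k$ in $2\cos\alpha$. Hadamard's inequality for the columns bounds it by $\sqrt a\,(2\sqrt a)^{a-1}=2^{a-1}a^{a/2}$. Apply this to the $\theta_j$ of sign $+$ and to those of sign $-$. The product of $|\theta_j-\theta_k|$ over pairs of opposite signs is then at least $p^{(N-1)/2}2^{-(N-2)}a^{-a/2}b^{-b/2}$. With $E_0=\binom a2+\binom b2$ and $O_0=ab$, Steps 2 and 3 give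
$$1>(D-8)^{E_0/2}(D+8)^{-O_0/2}\,p^{(N-1)/2}\,2^{-(N-2)}a^{-a/2}b^{-b/2}.$$
Take logarithms. Here $E_0-O_0=\frac{x^2-N}2\ge0$, $O_0\le\frac{N^2}4$ and $\ln\frac{D+8}{D-8}\le\ln\frac{209}{193}<0.07965$, so
$$\tfrac{E_0}2\ln(D-8)-\tfrac{O_0}2\ln(D+8)\ge\tfrac{x^2-N}4\ln193-\tfrac{N^2}8\cdot0.07965,\qquad \tfrac{0.07965}8<0.00996.$$
By Jensen's inequality for the concave function $\ln$,
$$a\ln a+b\ln b\le N\ln\tfrac{a^2+b^2}N=N\ln\Big(\tfrac N2\big(1+\tfrac{x^2}{N^2}\big)\Big)\le N\ln\tfrac N2+\tfrac{x^2}N.$$
Finally $p>2N$ and $\frac{N-1}2\ln(2N)-(N-2)\ln2-\frac N2\ln\frac N2=2\ln2-\frac12\ln(2N)$. This proves (11).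

The left side of (11) increases with $x^2$, since $\frac{\ln193}4>\frac1{2N}$. With $\ln193=5.2627$ (four decimals) we evaluate it:

- (α) $(N,|x|)=(5,3)$: $5.26-0.25+1.39-1.16-0.90>4$.
- (β) $N=9$, $|x|=5$: $21.05-0.81+1.38-1.45-1.39>18$; so it is positive for $|x|\ge5$.
- (γ) $N=11$, $|x|=5$: $18.41-1.21+1.38-1.55-1.14>15$; so it is positive for $|x|\ge5$.
- (δ) $N\ge23$, $|x|\ge0.29N$ (then $x^2\ge0.0841N^2>N$): as $\frac{\ln193}4-\frac1{2N}>1.293$ and $\frac{\ln193}4<1.316$, the left side is at least $(0.0841\cdot1.293-0.00996)N^2-1.316N+1.38-\frac12\ln(2N)>0.098N^2-1.316N+1.38-\frac12\ln(2N)$. At $N=23$ this exceeds $51.8-30.3+1.3-2>0$, and its derivative $0.196N-1.316-\frac1{2N}$ is positive for $N\ge23$.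

So each of the situations (α) to (δ) contradicts (11) and is impossible.

**Step 6: $p=7,11,19$ are impossible.** We combine Steps 4 and 5. For $p=7,11$ the number $N$ is prime, so every $\sigma\ne1$ permutes the $N$ indices in one cycle. As not all signs are equal, $O_\sigma>0$.

- $p=7$, $N=3$: $O_\sigma=2$, $E=1$. As $(2\sin\frac\pi7)^2>0.753$, the right side of (10) is at most $\frac{\sqrt{209}}{193}\cdot\frac7{0.753}<0.70$, a contradiction.
- $p=11$, $N=5$: $O_\sigma\in\{2,4\}$. If $O_\sigma=4$, $E=1$, then $11/(2\sin\frac\pi{11})^2<34.7$ and (10) gives $1<\frac{\sqrt{209}}{193^2}\cdot34.7<0.02$, false. So all four $O_\sigma$ equal $2$, and (9) gives $(a-b)^2=5+4=9$, impossible by (α).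
- $p=19$, $N=9$: if $O_\sigma=6$, $E=3$, the factors $2\sin\frac{\pi x}{19}$ are $0.3291\ldots,0.6493\ldots,0.9518\ldots$, with product $>0.203$ and $0.203^2>0.0412$. So (10) gives $1<\frac{209^{3/2}}{193^3}\cdot\frac{19}{0.0412}<0.2$, false. If $O_\sigma=8$, $E=1$, it gives $1<\frac{\sqrt{209}}{193^4}\cdot176$, false. So $O_\sigma\le4$ for all eight $\sigma\ne1$, each $N-2O_\sigma\ge1$, and (9) gives $(a-b)^2\ge17$. So $|a-b|\ge5$, impossible by (β).

Hence $p=23$ or $p\ge47$.

## 8. No prime $p\ge7$ divides a cycle length

Suppose $p\ge7$ divides some cycle length. Keep the notation $N,\zeta,\theta_j,K$ of Section 7. Let $\mathcal C_p\ne\emptyset$ be the set of cycles with $p\mid L$. They have $L\ge7$, hence are of type I or II.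

**Step 1: $W(\theta_j)$ from the diagonal blocks.** The eigenspace $V_{\theta_j}$ can be written down, so we compute its trace. For $C\in\mathcal C_p$ let $\chi_j(k)=\zeta^{jk}$ on $C$ and zero elsewhere. The vectors $\chi_j,\bar\chi_j$, $C\in\mathcal C_p$, form an orthogonal basis of $V_{\theta_j}$. As $A_{CC}$ is circulant,
$$\frac{\langle A\chi_j,\chi_j\rangle}{\langle\chi_j,\chi_j\rangle}=S_C(\chi_j):=\sum_{a\in S_C}\zeta^{ja},$$
which is real because $S_C=-S_C$; the same holds for $\bar\chi_j$. So $\operatorname{tr}(A|V_{\theta_j})=2\sum_CS_C(\chi_j)$, $\dim V_{\theta_j}=2|\mathcal C_p|$, and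
$$y_j:=W(\theta_j)=\sum_{C\in\mathcal C_p}y_C(j),\qquad y_C(j)=1+2S_C(\chi_j).$$
By Section 5 the possible $y_C(j)$ are: $1$ if $S_C=\emptyset$; $3$ if $S_C=\{\frac L2\}$ (then $p\mid\frac L2$); $5$ if $S_C=\{\pm a\}$, $p\mid a$; $1+4\cos\frac{2\pi aj}p$ if $S_C=\{\pm a\}$, $p\nmid a$; and $3+4\cos\frac{2\pi j}p$ for type II (again $p\mid\frac L2$).

**Step 2: the average is positive, so a square root exists.** As $\sum_{j\le N}\cos\frac{2\pi aj}p=-\frac12$ for $p\nmid a$, the sums over $j=1,\dots,N$ of the five expressions are $N,3N,5N,N-2,3N-2$, all positive. So $\sum_jy_j>0$ and some $W(\theta_j)\ne0$. By the balance statement of Section 3, $D+4\theta_j$ is a square in $K$, and by conjugation $D+4\theta_1=s^2$ with $s\in K$. So Section 7 applies, and $p=23$ or $p\ge47$.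

Let $m_\pm$ be the multiplicity of $\frac{-1\pm s}2$ on $V_{\theta_1}$. As $A$ and $B$ are rational, the characteristic polynomial of $A|V_{\theta_j}$ is the image under $\sigma_j$ of that of $A|V_{\theta_1}$. So $\frac{-1\pm s_j}2$ has multiplicity $m_\pm$ on $V_{\theta_j}$, and
$$y_j=\tfrac h2s_j\quad\text{for all }j,\qquad h=m_+-m_-\ne0.$$
Replacing $s$ by $-s$ we may assume $h>0$; then $\operatorname{sgn}y_j=\varepsilon_j$. All $|s_j|$ are nearly equal, so a clearly positive average of the $y_j$ means many more plus signs than minus signs.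

**Step 3: a lower bound for $a-b$.** We make the last remark quantitative. Suppose $0<\kappa<1$ and $\sum_jy_C(j)\ge\kappa\sum_j|y_C(j)|$ for all the possible $y_C$. Then $\sum_j|y_j|\le\sum_C\sum_j|y_C(j)|\le\frac1\kappa\sum_jy_j$, so
$$\sum_{\varepsilon_j=+}|s_j|-\sum_{\varepsilon_j=-}|s_j|\ge\kappa\sum_j|s_j|,\qquad\text{i.e.}\qquad\sum_{\varepsilon_j=+}|s_j|\ge\frac{1+\kappa}{1-\kappa}\sum_{\varepsilon_j=-}|s_j|.$$
Since $\sqrt{D-8}<|s_j|<\sqrt{D+8}$ and $\frac{D-8}{D+8}\ge\frac{193}{209}$, we get (recall $b\ge1$)
$$\frac ab\ge q:=\frac{1+\kappa}{1-\kappa}\sqrt{\tfrac{193}{209}},\qquad\frac{a-b}N\ge\frac{q-1}{q+1},\qquad\sqrt{\tfrac{193}{209}}>0.9609.$$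

**Step 4: values of $\kappa$.** We need good $\kappa$. For the constants the ratio $\sum y_C/\sum|y_C|$ is $1$. For the others use Cauchy–Schwarz with $\sum_j\cos^2\frac{2\pi aj}p=\frac12(N-\frac12)$. For $1+4\cos$ we have $\sum(1+4\cos)^2=N-4+8(N-\frac12)=9N-8$, and the ratio is at least $\frac{N-2}{\sqrt{N(9N-8)}}$. This increases with $N$: the logarithmic derivative of its square has the sign of $2(9N^2-8N)-(18N-8)(N-2)=28N-16>0$. For $3+4\cos$ we have $\sum(3+4\cos)^2=9N-12+8(N-\frac12)=17N-16$, and the ratio is at least $\frac{3N-2}{\sqrt{N(17N-16)}}>0.6$, since $(3N-2)^2-0.36N(17N-16)=2.88N^2-6.24N+4$ has negative discriminant and so is positive.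

**Step 5: the contradiction.** We confront Step 3 with Section 7.

- $p\ge47$, $N\ge23$: $\kappa=0.310$ works, as $21/\sqrt{23\cdot199}>0.310$. Then $q>1.82$ and $\frac{a-b}N>0.29$, impossible by (δ).
- $p=23$, $N=11$: here we compute. The values $1+4\cos\frac{2\pi aj}{23}$, $1\le j\le11$, are a permutation of $1+4\cos\frac{2\pi j}{23}$. The negative ones occur for $j=7,\dots,11$ and are approximately $-0.340,-1.307,-2.103,-2.669,-2.963$, with sum $>-9.40$; the total sum is $N-2=9$. So $\sum_j|1+4\cos|<9+2\cdot9.40=27.8$, and $\kappa=0.323$ works because $9/27.8>0.323$. Then $q>1.87$ and $a-b\ge11\cdot\frac{0.87}{2.87}>3.3$. As $a+b=11$, $a-b$ is odd, so $a-b\ge5$, impossible by (γ).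

**Hence all cycle lengths have the form $2^\alpha3^\beta5^\gamma$.**

## 9. $D+4\theta$ is not a square when $m$ has only the prime factors 2, 3, 5 and $\varphi(m)\ge4$

Let $m=2^r3^t5^u$ with $\varphi(m)\ge4$, let $\zeta$ be a primitive $m$-th root of unity, and suppose $D+4(\zeta+\zeta^{-1})=s^2$ with $s\in K_m$. We derive a contradiction.

**Step 1: a factorization.** It makes norms easy to compute. Since $D>8$, there are real $\alpha\ge\beta>0$ with $\alpha\beta=4$ and $\alpha^2+\beta^2=D$, and then
$$D+4(\zeta+\zeta^{-1})=(\alpha+\beta\zeta)(\alpha+\beta\zeta^{-1}).$$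
As $\alpha^2\ge\frac D2$, we have $\alpha^2=D-\frac{16}{\alpha^2}>200$. Put $X_M=\alpha^{2M}+\beta^{2M}$. Then $X_0=2$, $X_1=D$, $X_{M+1}=DX_M-16X_{M-1}$. As $D$ is odd, $X_M$ is an odd integer for $M\ge1$, and $X_M>200^M$.

**Step 2: descent to a small field.** Let $m=m'M$ with $m'\ge3$ and every prime dividing $M$ dividing $m'$. Then $\varphi(m)=M\varphi(m')$. The group $\Gamma=\operatorname{Gal}(\mathbb Q(\zeta_m)/\mathbb Q(\zeta_{m'}))$ has order $M$ and consists of maps $\zeta\mapsto\zeta^a$ with $a\equiv1\pmod{m'}$, so the conjugates of $\zeta$ are the $M$ numbers $\zeta\xi$, $\xi^M=1$. Restriction $\Gamma\to\operatorname{Gal}(K_m/K_{m'})$ is injective: an element of the kernel has $a\equiv\pm1\pmod m$, and $a\equiv-1$ would give $m'\mid2$. Both groups have order $M$, so it is an isomorphism. Now $\prod_\xi(\alpha+\beta\zeta\xi)=\alpha^M-(-1)^M\beta^M\zeta^M$, and similarly for $\zeta^{-1}$. Taking norms from $K_m$ to $K_{m'}$, with $S=N(s)\in O_{K_{m'}}$,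
$$S^2=X+Y\theta',\qquad X=X_M,\quad Y=\pm4^M,\quad\theta'=\zeta'+\zeta'^{-1}, \tag{12}$$
where $\zeta'=\zeta^M$ is a primitive $m'$-th root of unity.

**Step 3: $m=2^r$, $r\ge3$.** Use $m'=8$, with $K_8=\mathbb Q(\sqrt2)$, $O=\mathbb Z[\sqrt2]$, $\theta'=\pm\sqrt2$. Write $S=x+y\sqrt2$. Then (12) says $x^2+2y^2=X$ and $|xy|=2^{2M-1}$. As $X$ is odd, $x$ is odd, so $x=\pm1$ and $X=1+2\cdot4^{2M-1}=1+\frac12 16^M<200^M$, a contradiction.

**Step 4: $m=2^r3^t$, $r\ge2$, $t\ge1$.** Use $m'=12$, with $K_{12}=\mathbb Q(\sqrt3)$, $O=\mathbb Z[\sqrt3]$, $\theta'=\pm\sqrt3$. With $S=x+y\sqrt3$: $x^2+3y^2=X$ is odd and $|xy|=2^{2M-1}$. So exactly one of $x,y$ is odd, and it is $\pm1$. Hence $X=1+\frac34 16^M$ or $X=3+\frac14 16^M$, both $<200^M$, a contradiction.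

**Step 5: $m=3^t$ or $2\cdot3^t$, $t\ge2$.** Here the example $D=65$ of Section 3 must reappear, so size has to enter. Use $m'=9$ or $18$; $M$ is a power of $3$. A primitive 18th root of unity is the negative of a primitive 9th root. So, up to the sign of $Y$, $S^2=X+Y\theta$ with $\theta^3-3\theta+1=0$, in the cyclic cubic field $K_9$. The polynomial $f(z)=z^3-3z+1$ has discriminant $81$, and $f(z-1)=z^3-3z^2+3$ is Eisenstein at $3$, so the index of $\mathbb Z[\theta]$ in $O$ is a power of $3$ not divisible by $3$: $O=\mathbb Z[\theta]$. As $f$ has no root modulo $2$, $2$ is inert. Let $v$ be the 2-adic valuation on $K_9$ with $v(2)=1$; it is Galois invariant. Let $S_1,S_2,S_3$ be the conjugates of $S$, and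
$$T=\sum S_i,\qquad Q=\sum_{i<j}S_iS_j,\qquad R=S_1S_2S_3,$$
all integers.

*Claim: $U:=\prod_{i<j}(S_i+S_j)=TQ-R$ equals $\pm8$.* The formula follows from $U=\prod_i(T-S_i)$. We have $\prod_{i<j}(S_i-S_j)\cdot U=Y^3\prod_{i<j}(\theta_i-\theta_j)$. Since $S\in\mathbb Z[\theta]$ and $S\notin\mathbb Q$ (as $S^2\notin\mathbb Q$), $\prod(S_i-S_j)/\prod(\theta_i-\theta_j)$ is, up to sign, the index $[\mathbb Z[\theta]:\mathbb Z[S]]$, a positive integer. So $U\mid Y^3$, and $U$ is $\pm$ a power of $2$. It remains to find $v(U)$. Let $\sigma$ generate the Galois group. As $S^2\equiv X\equiv1\pmod2$, $S$ is a unit at $2$. As the discriminant $81$ is odd, $\theta-\sigma\theta$ is a unit at $2$, so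
$$v(S-\sigma S)+v(S+\sigma S)=v\big(Y(\theta-\sigma\theta)\big)=2M.$$
The difference of $S+\sigma S$ and $S-\sigma S$ is $2\sigma S$, of valuation $1$. So the two valuations are both $0$ or both $\ge1$, and not both $\ge2$. Both $0$ is impossible as the sum is $2M$. So they are $1$ and $2M-1$ in some order. If $v(S+\sigma S)\ne1$, then $M\ge2$ and $v(S+\sigma S)=2M-1\ge3$, hence also $v(\sigma S+\sigma^2S)\ge3$ and $v(\sigma^2S+S)\ge3$, and
$$1=v(2S)=v\big((S+\sigma S)-(\sigma S+\sigma^2S)+(\sigma^2S+S)\big)\ge3,$$
a contradiction. So $v(S+\sigma S)=1$, and $U=N(S+\sigma S)$ has valuation $3$. The claim follows.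

*The equations.* Write $R=TQ-\kappa$ with $\kappa=U=\pm8$, and put $\delta=T^2-X$. From $\sum\theta_i=0$, $\sum_{i<j}\theta_i\theta_j=-3$, $\theta_1\theta_2\theta_3=-1$, the symmetric functions of the $S_i^2=X+Y\theta_i$ are
$$T^2-2Q=3X,\qquad Q^2-2TR=3X^2-3Y^2,\qquad R^2=X^3-3XY^2-Y^3.$$
The first gives $Q=\frac\delta2-X$. In the second, $Q^2-2TR=Q^2-2T^2Q+2\kappa T$ and
$$Q^2-2T^2Q=Q(Q-2T^2)=\big(\tfrac\delta2-X\big)\big(-\tfrac{3\delta}2-3X\big)=3X^2-\tfrac34\delta^2,$$
so
$$8\kappa T=3(\delta^2-4Y^2). \tag{13}$$
In the third, $R^2=T^2Q^2-2\kappa TQ+64$, where $T^2Q^2=(X+\delta)(X-\frac\delta2)^2=X^3-\frac34X\delta^2+\frac14\delta^3$ and, by (13), $2\kappa TQ=\frac34(\delta^2-4Y^2)(\frac\delta2-X)=\frac38\delta^3-\frac34X\delta^2-\frac32Y^2\delta+3XY^2$. Hence $R^2=X^3-\frac18\delta^3+\frac32Y^2\delta-3XY^2+64$, and comparison gives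
$$\tfrac{\delta^3}8-\tfrac32Y^2\delta-Y^3=64.$$
Since $(S-1)^2\equiv S^2-1\equiv0$ modulo the prime $(2)$, $S\equiv1\pmod2$, so $T$ is odd. Thus $\delta=T^2-X$ is even, $\delta=2\epsilon$, and $\epsilon^3-3Y^2\epsilon-Y^3=64$. As $4\mid Y$, $\epsilon$ is even; then $32$ divides $\epsilon^3$, so $4\mid\epsilon$. With $\epsilon=4e$, $Y=4y$, $y=\pm4^{M-1}$,
$$e^3-3y^2e-y^3=1,\qquad\text{i.e.}\qquad(e-1)(e^2+e+1)=y^2(3e+y). \tag{14}$$

*Case $M\ge2$.* Then $y$ is even, so $e$ is odd and $e^2+e+1$ is odd. As $y^2$ is a power of $2$, $y^2\mid e-1$, say $e=1+ky^2$. If $k=0$, (14) gives $y=-3$, impossible. Otherwise $|e-1|\ge y^2$, so $|e|\ge y^2-1\ge15$ and $|y|\le|e|$. Then (14) gives $e^2-|e|+1\le|e^2+e+1|\le|3e+y|\le4|e|$, impossible for $|e|\ge15$.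

*Case $M=1$.* For $y=1$: $e^3-3e-2=(e-2)(e+1)^2=0$, so $e\in\{2,-1\}$. For $y=-1$: $e^3-3e=0$, so $e=0$. Thus $\delta=8e\in\{16,-8,0\}$, and (13) with $Y^2=16$ gives $T=\pm9$, $0$, $\pm3$ respectively. $T=0$ is not odd. The others give $D=X=T^2-\delta=65$ or $9$, against $D\ge201$. (The value $65$ is the square displayed in Section 3.)

**Step 6: $m=2^r5^u$, $u\ge1$.** Use $m'=5$ if $r=0$ and $m'=10$ otherwise. Up to the sign of $Y$ and conjugation, $S^2=X+Y\frac{-1+\sqrt5}2$ in $\mathbb Q(\sqrt5)$, and $S=\frac{x+y\sqrt5}2$ with $x\equiv y\pmod2$. So $xy=Y$ and $x^2+5y^2=4X-2Y$. As $xy$ is even, both are even: $x=2x'$, $y=2y'$, $x'y'=\pm4^{M-1}$, and $x'^2+5y'^2=X-\frac Y2$ is odd. If $M=1$, then $x',y'$ are both odd, a contradiction. If $M\ge2$, exactly one of $x',y'$ is odd, and it is $\pm1$. So $x'^2+5y'^2\le1+5\cdot16^{M-1}<200^M-\frac12 4^M<X-\frac Y2$, a contradiction.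

**Step 7: $m=2^r3^t5^u$, $t,u\ge1$.** Use $m'=15$ if $r=0$ and $m'=30$ otherwise, and then one more norm. Up to the sign of $Y$ and conjugation, $S^2=X+Y\theta^{(1)}$ with $\theta^{(k)}=2\cos\frac{2\pi k}{15}$. The subfield $\mathbb Q(\sqrt5)$ of $K_{15}$ is fixed by $\{\pm1,\pm4\}$, and
$$\theta^{(1)}+\theta^{(4)}=\tfrac{1+\sqrt5}2,\qquad\theta^{(1)}\theta^{(4)}=\theta^{(5)}+\theta^{(3)}=\tfrac{\sqrt5-3}2.$$
(The sum is $2\theta$-type: $2\cos24^\circ+2\cos96^\circ=4\cos60^\circ\cos36^\circ=2\cos36^\circ$. In the product $\theta^{(5)}=-1$ and $\theta^{(3)}=2\cos72^\circ=\frac{\sqrt5-1}2$.) Let $R=\frac{x+y\sqrt5}2$, $x\equiv y\pmod2$, be the norm of $S$. From $R^2=X^2+XY\frac{1+\sqrt5}2+Y^2\frac{\sqrt5-3}2$ we get $xy=Y(X+Y)$ and $x^2+5y^2=4X^2+2XY-6Y^2$. As $xy$ is even, $x=2x'$, $y=2y'$, and with the odd number $T=X+Y$,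
$$x'y'=\pm4^{M-1}T,\qquad x'^2+5y'^2=Q:=X^2+\tfrac{XY}2-\tfrac{3Y^2}2=T^2-\tfrac32TY-Y^2.$$
As $4\mid Y$, $Q$ is odd. If $M=1$, then $x',y'$ are both odd, a contradiction. Let $M\ge2$. Exactly one of $x',y'$ is even, and it is divisible by $4^{M-1}$. As $16\mid Y$, $Q\equiv X^2\equiv1\pmod8$. If $x'$ were the even one, then $Q\equiv5\pmod8$. So $y'=4^{M-1}w$ and $x'w=\pm T$. With $\xi=x'^2$, $\omega=w^2$, $\kappa=5\cdot16^{M-1}$:
$$\xi\omega=T^2,\qquad h(\xi):=\xi+\frac{\kappa T^2}\xi=Q.$$
We use $T\ge200^M-4^M\ge199^M$ (here $M\ge2$), $\kappa+1\le\frac12 16^M$, and $T^2-\frac32 4^MT-16^M\le Q\le T^2+\frac32 4^MT$. As $\omega$ is a positive square, one of the following holds.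

- $\omega=1$. Then $T^2+\kappa=Q$, so $\kappa=-\frac32TY-Y^2$. This is impossible for $Y>0$. For $Y<0$ the right side is $\frac32 4^MT-16^M>16^M>\kappa$.
- $\xi=\kappa$. Impossible, since $\kappa$ is five times a square, and $\xi$ is a square.
- $\xi\le\kappa-1$. Then $h(\xi)>\frac{\kappa T^2}{\kappa-1}>T^2+\frac{T^2}\kappa>T^2+12^MT>Q$, because $\frac T\kappa>2\big(\frac{199}{16}\big)^M>12^M$.
- $\xi\ge\kappa+1$ and $\omega\ge4$, so $\xi\le\frac{T^2}4$. By convexity $h(\xi)\le\max\{h(\kappa+1),h(\frac{T^2}4)\}$. Now $h(\frac{T^2}4)=\frac{T^2}4+4\kappa<Q$, because $\frac{T^2}4\ge\frac32 4^MT$ and $\frac{T^2}2>4\kappa+16^M$. And $h(\kappa+1)=T^2+\kappa+1-\frac{T^2}{\kappa+1}<Q$, because $\frac{T^2}{\kappa+1}\ge2T\cdot12^M>\frac32 4^MT+\frac32 16^M\ge\frac32 4^MT+16^M+\kappa+1$.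

All contradict $h(\xi)=Q$.

**Step 8: what is covered.** Steps 3 to 7 treat all $m=2^r3^t5^u$ except $m\in\{1,2,3,4,6\}$, that is $\theta\in\{2,-2,-1,0,1\}$. With Section 8 and the balance statement of Section 3, **$W(\theta)=0$ for every eigenvalue $\theta$ of $B$ with $\theta\notin\{2,1,0,-1,-2\}$.**

## 10. The trace count

**Step 1: exactly one unbalanced eigenvalue.** What was only assumed in Section 3 is now proved, so its argument is valid. For $\theta\in\{2,1,0,-1,-2\}$, $W(\theta)\ne0$ requires the odd integer $D+4\theta\ge193$ to be a perfect square, and two of these five numbers cannot both be squares, because differences $8$ and $16$ of odd squares occur only as $9-1$ and $25-9$. So at most one $\theta_0$ has $W(\theta_0)\ne0$, and by (4) it exists and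
$$W(\theta_0)=\tfrac12(d^2-2d-2).$$

**Step 2: $\theta_0\in\{-2,-1,0,1\}$ is impossible.** Here nonnegativity of the entries decides. Take $f=z,\ z,\ z^2-2,\ z^3-3z$ for $\theta_0=-2,-1,0,1$. Then $f(B)=P^k+P^{-k}$ with $k=1,1,2,3$, which is nonnegative entrywise. So $\operatorname{tr}f(B)\ge0$ and $\operatorname{tr}(Af(B))\ge0$. Moreover $f(2)=2$ and $f(\theta_0)=-2,-1,-2,-2$, so $f(\theta_0)\le-1$. Formula (3) gives
$$0\le2d+1-\tfrac12(d^2-2d-2),$$
that is $d^2-6d-4\le0$, false for $d\ge51$.

**Step 3: $\theta_0=2$, a sum over cycles.** Now all weight sits on the vectors that are constant on each cycle, so we compare with the edges inside cycles. Let $E$ be the orthogonal projection onto $\ker(B-2)$, which has rank $c$ and orthonormal basis $\mathbf 1_C/\sqrt{L_C}$, where $L_C$ is the length of $C$. In this basis, $\operatorname{tr}(AE)=\sum_Cx_C$. On the other hand, $W(2)=\frac{n-1}2-d$ by (4), so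
$$\operatorname{tr}(AE)=d+\operatorname{tr}(A|V_2)=d-\tfrac{c-1}2+\tfrac{n-1}2-d=\tfrac{n-c}2.$$
As $\sum_C(L_C-1)=n-c$,
$$\sum_C\Big(\frac{L_C-1}2-x_C\Big)=0. \tag{15}$$

**Step 4: triangles cannot pay for the rest.** We finish with Lemma 4. In (15) triangles contribute $-1$ each. By (7) every other cycle contributes at least $\frac{L_C}{16}>0$. So $n_t\ge\frac{n-3n_t}{16}$, hence $n_t\ge\frac n{19}\ge\frac{2600}{19}>3$. Also, by Section 6, each kind-K cycle together with its 2-cycle contributes $1+\frac12=\frac32$, so $n_t\ge\frac32k$. By Lemma 4, $k\ge n_t$. So $n_t\ge\frac32n_t>0$, a contradiction.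

This proves the Theorem for $d\ge51$. With the quoted non-existence for $6\le d\le50$, there are no $(d,2)$-graphs with defect $2$ for any $d\ge6$. $\blacksquare$
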